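\title{Periodicity of coclass trees of nilpotent associative algebras over finite fields}

\begin{abstract}
The nilpotent associative algebras of coclass $r$ over a field $F$ are the vertices of a directed graph $G_F(r)$. We prove the conjecture that, for a finite field $F=\mathbb F_q$ of characteristic $p$, every maximal coclass tree in $G_F(r)$ is virtually periodic. For $r\ge1$ the exponent $(q-1)p^{\lceil\log_p r\rceil}$ of the unit group of $\mathbb F_q[x]/(x^r)$ is a period, and periodicity starts at class $3r+1$. The proof rests on an explicit construction that changes the class of an algebra of large class and keeps its coclass. We also show that the period is optimal for $r\le p$ and that periodicity fails over $\mathbb C((z))$.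
\end{abstract}

\section{Introduction}

\subsection{Coclass graphs}

Let $F$ be a field. All algebras are associative and not necessarily unital, and they are finite-dimensional over $F$, apart from polynomial and power series algebras and one construction in Section~\ref{sec:shift}. For an algebra $B$ let $B^i$ be the span of all products of $i$ elements of $B$. The algebra $B$ is \emph{nilpotent} if $B^{c+1}=0$ for some $c$; the least such $c$ is the \emph{class} $\operatorname{cl}(B)$, and
\[
\operatorname{cc}(B)=\dim_F B-\operatorname{cl}(B)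
\]
is the \emph{coclass} of $B$. Put $d_i(B)=\dim B^i/B^{i+1}$. If $B$ is nilpotent of class $C$, then $d_i(B)\ge1$ for $1\le i\le C$, because $B^i=B^{i+1}$ forces $B^i=B^j$ for all $j\ge i$ and hence $B^i=0$. Therefore
\begin{equation}\label{eq:coclass}
\operatorname{cc}(B)=\sum_{i=1}^{C}\bigl(d_i(B)-1\bigr).
\end{equation}
The coclass thus measures how far the layers $B^i/B^{i+1}$ are from being one-dimensional.

We shall use the following standard fact: if a subset $X$ of a nilpotent algebra $B$ spans $B$ modulo $B^2$, then the products of $i$ elements of $X$ span $B^i$ modulo $B^{i+1}$, and so $X$ generates $B$. In particular, if $d_1(B)=1$, then $B$ is spanned by the powers of one element and $B\cong xF[x]/(x^{C+1})$. By \eqref{eq:coclass}, the algebras of coclass $0$ are exactly the algebras $xF[x]/(x^{C+1})$, $C\ge0$.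

For an integer $r\ge0$, the \emph{coclass graph} $G_F(r)$ is the directed graph whose vertices are the isomorphism classes of nilpotent $F$-algebras of coclass $r$, with an edge $A\to B$ if $A\cong B/B^{c}$ for $c=\operatorname{cl}(B)$. We then call $A$ the \emph{parent} of $B$ and $B$ a \emph{child} of $A$. The quotient $B/B^c$ has class $c-1$ and coclass $\operatorname{cc}(B)-(d_c(B)-1)$. So a vertex $B$ of class $c$ has a parent in $G_F(r)$ if and only if $\dim B^c=1$, the parent is unique, and the class grows by one along each edge. A \emph{descendant} of $A$ is a vertex reachable from $A$ by a directed path, and then $A$ is an \emph{ancestor} of it; the ancestors of a vertex form a finite chain. The \emph{descendant tree} $T(A)$ is the subgraph induced on $A$ and all its descendants. A \emph{coclass tree} is a descendant tree $T(A)$ that contains exactly one infinite path starting at $A$, and a \emph{maximal coclass tree} is a coclass tree that is not properly contained in another coclass tree.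

\begin{definition}
Let $T$ be a maximal coclass tree in $G_F(r)$ with infinite path $A_1\to A_2\to\cdots$ starting at the root of $T$. Then $T$ is \emph{virtually periodic with period $d$ and periodic root $A_\ell$} if the descendant trees $T(A_i)$ and $T(A_{i+d})$ are isomorphic as directed graphs for every $i\ge\ell$. The tree $T$ is \emph{virtually periodic} if such $d\ge1$ and $\ell$ exist.
\end{definition}

An isomorphism $T(A_i)\cong T(A_{i+d})$ maps the infinite path to the infinite path. Virtual periodicity therefore says that the side branches attached to the path at $A_\ell,A_{\ell+1},\dots$ repeat with period $d$, so that the infinite tree is described by finitely many of its branches. The following conjecture is posed in \cite{coclass}.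

\begin{quote}
\textbf{Conjecture.} Let $F$ be a finite field, let $r\ge0$, and let $T$ be a maximal coclass tree in $G_F(r)$. Then $T$ is virtually periodic.
\end{quote}

The statement is known for $r=0$ and $r=1$. For $r=0$ it is contained in what was said above: $G_F(0)$ is a single infinite path, which is periodic with period $1$.

Here is why one expects the conjecture to hold. By \eqref{eq:coclass}, an algebra of coclass $r$ and large class $C$ has one-dimensional layers almost everywhere. It should consist of a long chain of powers $t,t^2,\dots,t^C$ and a part of bounded dimension that interacts only with the two ends of the chain. Lengthening the chain should then produce an algebra of larger class with the same bounded part. The class does enter the isomorphism problem, however: replacing $t$ by $ut$ with $u\in F^\times$ multiplies $t^C$ by $u^C$. Over a finite field $u^C$ depends on $C$ only modulo $q-1$, and this is the source of periodicity. Section~\ref{sec:example} carries this out by hand in coclass $1$.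

\subsection{Results}

Let $q$ be a power of the prime $p$. For $n\ge1$ let $\omega_n$ be the exponent of the unit group of $\mathbb F_q[x]/(x^n)$, that is, the least positive integer $m$ with $u^m=1$ for all units $u$. Then
\[
\omega_n=(q-1)\,p^{\lceil\log_p n\rceil}.
\]
Indeed, the unit group is the direct product of $\mathbb F_q^\times$, which is cyclic of order $q-1$, and the $p$-group $1+x\mathbb F_q[x]/(x^n)$. Since $(1+xf)^{p^e}=1+x^{p^e}f^{p^e}$, the exponent of the second factor is the least power $p^e$ with $p^e\ge n$. Put $\omega_0=1$.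

\begin{theorem}\label{thm:periodic}
Let $F=\mathbb F_q$ and let $T$ be a maximal coclass tree in $G_F(r)$ with infinite path $A_1\to A_2\to\cdots$. Then $T$ is virtually periodic with period $\omega_r$. If $r\ge1$, any $A_\ell$ with $\operatorname{cl}(A_\ell)\ge3r+1$ is a periodic root. More precisely, if $r\ge1$ and $n=n(T)$ is the least $n\ge1$ with $d_{n+1}(A_i)=1$ for all large $i$, then $n\le r$, the number $\omega_n$ is a period, and any $A_\ell$ with $\operatorname{cl}(A_\ell)\ge3n+1$ is a periodic root.
\end{theorem}

This proves the conjecture. The isomorphisms between the trees are restrictions of one isomorphism that is defined on the whole graph above a certain class. The \emph{full subgraph} on a set of vertices consists of these vertices and all edges between them.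

\begin{theorem}\label{thm:graph}
Let $F=\mathbb F_q$ and $r\ge1$. The full subgraph of $G_F(r)$ on the vertices of class at least $3r+1$ is isomorphic to the full subgraph on the vertices of class at least $3r+1+\omega_r$, by an isomorphism that raises the class by exactly $\omega_r$. There are only finitely many maximal coclass trees in $G_F(r)$, and every vertex of class at least $4r+1$ lies in a coclass tree, at distance at most $r$ from its infinite path.
\end{theorem}

The next two results show that both $q-1$ and $p$ really occur in the period, and that the field has to be finite.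

\begin{theorem}\label{thm:sharp}
Let $F=\mathbb F_q$. For every $r\ge1$ there is a maximal coclass tree $T_r$ in $G_F(r)$ all of whose periods are divisible by $q-1$ and, if $r\ge2$, by $(q-1)p$. Hence for $1\le r\le p$ the minimal period of $T_r$ is exactly $\omega_r$, namely $q-1$ if $r=1$ and $(q-1)p$ if $2\le r\le p$.
\end{theorem}

We make no claim about the optimality of the $p$-part of $\omega_r$ for $r>p$.

\begin{theorem}\label{thm:infinite}
For $F=\mathbb C((z))$ the graph $G_F(1)$ has a maximal coclass tree that is not virtually periodic.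
\end{theorem}

\subsection{Outline and conventions}

Section~\ref{sec:structure} makes the picture of a chain with a bounded part precise. Section~\ref{sec:shift} constructs the \emph{shift} $\Sigma^e_t(B)$, which changes the length of the chain by $e$. It depends on the choice of $t$, and Section~\ref{sec:independence} shows that the dependence disappears when $e$ is a multiple of the exponent above. Section~\ref{sec:paths} shows that the shift moves the members of an infinite path along that path. These four sections work over an arbitrary field. Theorems~\ref{thm:periodic} and~\ref{thm:graph} are deduced in Section~\ref{sec:proofs}. Theorems~\ref{thm:sharp} and~\ref{thm:infinite} follow in Section~\ref{sec:counting} from a count of the children and grandchildren along one explicit path.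

The case $r=0$ is settled, so from now on $r\ge1$. Angle brackets denote linear spans. If $t$ is an element of a nilpotent algebra $B$ and $f\in xF[[x]]$, then $f(t)\in B$ is defined, as only finitely many powers of $t$ are nonzero. If $f\in F[[x]]$ has a constant term, then $bf(t)$ and $f(t)b$ for $b\in B$ are computed in the algebra $F1\oplus B$ obtained by adjoining a unit. We write $F^{\times m}=\{u^m:u\in F^\times\}$; for $F=\mathbb F_q$ this subgroup has index $\gcd(q-1,m)$ in $F^\times$.

\section{An example in coclass one}\label{sec:example}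

Let $C\ge4$ and $\alpha,\beta\in F$. Let $B_C(\alpha,\beta)$ be the algebra with basis $t,t^2,\dots,t^C,v$ in which the powers of $t$ multiply as in $xF[x]/(x^{C+1})$ and
\[
vt^i=0\ \ (i\ge1),\qquad tv=-\alpha t^C,\qquad t^iv=0\ \ (i\ge2),\qquad v^2=\beta t^C .
\]
It is associative, because every product of three basis elements one of which is $v$ vanishes in both bracketings. For $B=B_C(\alpha,\beta)$ we have $B^i=\langle t^j:j\ge i\rangle$ for $i\ge2$, so $B$ has class $C$ and coclass $1$. The algebras $B_C(0,0)$ form an infinite path in $G_F(1)$, and for $C\ge5$ every $B_C(\alpha,\beta)$ is a child of $B_{C-1}(0,0)$.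

When is $B_C(\hat\alpha,\hat\beta)$ isomorphic to $B=B_C(\alpha,\beta)$? An isomorphism sends the generators to elements $\hat t,\hat v\in B$ with $\hat t^{\,C}\ne0$, $\hat v\hat t=0$ and $\hat v\notin B^2$. Write $\hat t=g(t)+hv$ with $g=ux+\cdots\in xF[x]$ and $u,h\in F$. Then
\[
\hat t^{\,2}=g(t)^2+(h^2\beta-hu\alpha)t^C,\qquad \hat t^{\,i}=g(t)^i\quad(i\ge3).
\]
Thus $\hat t^{\,C}=u^Ct^C$ and $u\ne0$. Write $\hat v=m(t)+wv$ with $m\in xF[x]$ and $w\in F$. Modulo $t^C$ the product $\hat v\hat t$ equals $m(t)g(t)$, so $m(t)\in\langle t^{C-1},t^C\rangle$ and $w\ne0$. The coefficient of $t^C$ in $\hat v\hat t=0$ then gives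
\begin{equation}\label{eq:exL}
\hat v\in w\,(v-h\beta u^{-1}t^{C-1})+Ft^C .
\end{equation}
We compute $\hat t\hat v=w(-u\alpha+h\beta-h\beta)t^C=-wu^{1-C}\alpha\,\hat t^{\,C}$ and $\hat v^2=w^2\beta t^C=w^2u^{-C}\beta\,\hat t^{\,C}$. Conversely, $\hat t=ut$ and $\hat v=wv$ realize every pair $u,w\in F^\times$. Hence $B_C(\hat\alpha,\hat\beta)\cong B_C(\alpha,\beta)$ if and only if
\begin{equation}\label{eq:exrel}
\hat\alpha=wu^{1-C}\alpha,\qquad \hat\beta=w^2u^{-C}\beta\qquad\text{for some }u,w\in F^\times .
\end{equation}

We count the classes of pairs under \eqref{eq:exrel}. If $\alpha\ne0$, we may normalize $\alpha=1$; the normalization is preserved exactly when $w=u^{C-1}$, and then $\hat\beta=u^{C-2}\beta$. This gives one class with $\beta=0$ and $|F^\times/F^{\times(C-2)}|$ classes with $\beta\ne0$. If $\alpha=0$, the factors $w^2u^{-C}$ form the subgroup $F^{\times2}F^{\times C}=F^{\times\gcd(2,C)}$. The number of classes is therefore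
\begin{equation}\label{eq:children}
\operatorname{ch}(C)=\bigl|F^\times/F^{\times(C-2)}\bigr|+\bigl|F^\times/F^{\times\gcd(2,C)}\bigr|+2 .
\end{equation}

The example shows the whole mechanism. The rule $B_C(\alpha,\beta)\mapsto B_{C+e}(\alpha,\beta)$ lengthens the chain of powers by $e$ and keeps the relations. It is formulated for a presentation, and it makes sense on isomorphism classes when the relations \eqref{eq:exrel} for $C$ and for $C+e$ coincide. This is the case if $u^e=1$ for all $u\in F^\times$, that is, for $F=\mathbb F_q$ and $q-1\mid e$.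

The prime $p$ is invisible here because the relations involve only the last power $t^C$. Suppose instead that in an algebra of class $C$ a relation reads $v^2=t^{C-1}$, and put $\hat t=t+\rho t^2$ with $\rho\in F$. Then $\hat t^{\,C-1}=t^{C-1}+(C-1)\rho t^C$, and the relation becomes $v^2=\hat t^{\,C-1}-(C-1)\rho\,\hat t^{\,C}$. Now $C$ enters modulo $p$. In general $t$ is replaced by $tu(t)$ with a unit $u\in F[[x]]^\times$, and what matters is $u^e$ modulo a bounded power of $x$.

\section{Algebras of large class}\label{sec:structure}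

In this section $F$ is arbitrary and $B$ is nilpotent of class $C$ and coclass $r\ge1$. We first locate the layers of dimension greater than one.

\begin{lemma}\label{lem:layers}
If $d_i(B)=1$, then $d_{i+1}(B)\le1$. If $C\ge r+1$, then $d_{r+1}(B)=1$.
\end{lemma}

\begin{proof}
Choose a product $w=x_1\cdots x_i\notin B^{i+1}$. Then $B^i=Fw+B^{i+1}$ and $B^{i+1}=B^iB=wB+B^{i+2}$. For $y\in B$ we have $wy=x_1(x_2\cdots x_iy)$ with $x_2\cdots x_iy\in B^i=Fw+B^{i+1}$, so $wy\in Fx_1w+B^{i+2}$. Hence $B^{i+1}=Fx_1w+B^{i+2}$.

Let $C\ge r+1$. If $d_i(B)\ge2$ for all $i\le r+1$, then \eqref{eq:coclass} gives $r\ge r+1$. So $d_i(B)=1$ for some $i\le r+1$, and the first part yields $d_j(B)=1$ for $i\le j\le C$.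
\end{proof}

Fix an integer $n\ge1$. For $C\ge3n+1$ let $\mathcal V_C=\mathcal V_C(r,n)$ be the class of nilpotent algebras $B$ of coclass $r$ and class $C$ with $d_{n+1}(B)=1$. By Lemma~\ref{lem:layers}, such an algebra has $d_i(B)=1$ for $n+1\le i\le C$, and $\mathcal V_C(r,r)$ consists of all algebras of coclass $r$ and class $C\ge3r+1$. The reader may take $n=r$ throughout; the parameter $n$ gives the sharper part of Theorem~\ref{thm:periodic} at no extra cost. Nothing is lost by requiring $n\ge1$, since $d_1(B)=1$ forces coclass $0$. Two observations will be used repeatedly. If $B\in\mathcal V_C$ and $C\ge3n+2$, then $B/B^C\in\mathcal V_{C-1}$ is the parent of $B$. If $A\in\mathcal V_C$ and $B$ is a descendant of $A$ of class $C'$, then $A\cong B/B^{C+1}$, so $d_{n+1}(B)=d_{n+1}(A)=1$ and $B\in\mathcal V_{C'}$.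

A \emph{uniformizer} of an algebra $B$ of class $C$ is an element $t$ with $t^C\ne0$. The condition $B^C\ne0$ provides only a nonzero product of $C$ possibly different elements, and this has to be converted into a power. The point is that left multiplication by the first factor of such a product is nonzero on every one-dimensional layer below the last.

\begin{lemma}\label{lem:uniformizer}
Every $B\in\mathcal V_C$ has a uniformizer. For every uniformizer $t$ and every $i\ge n+1$ we have $B^i=\langle t^j:i\le j\le C\rangle$.
\end{lemma}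

\begin{proof}
Put $k=n+1$, so $k\le C-1$, and choose $y_1,\dots,y_C$ with $y_1\cdots y_C\ne0$. A subword of $i$ consecutive letters lies in $B^i\setminus B^{i+1}$, for otherwise the whole product would lie in $B^{C+1}=0$. Put $t=y_1$. We claim:
\begin{equation}\label{eq:star}
\text{if } k\le i\le C-1 \text{ and } b\in B^i\setminus B^{i+1},\text{ then } tb\notin B^{i+2}.
\end{equation}
Since $d_i(B)=1$, there are $\mu,\nu\in F^\times$ with $b\equiv\nu y_1\cdots y_i$ and $y_2\cdots y_{i+1}\equiv\mu y_1\cdots y_i$ modulo $B^{i+1}$. So $b\equiv\nu\mu^{-1}y_2\cdots y_{i+1}$ modulo $B^{i+1}$, and $tb\equiv\nu\mu^{-1}y_1y_2\cdots y_{i+1}\not\equiv0$ modulo $B^{i+2}$.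

Next we show by induction that $t^jy_1\cdots y_{k-j}\notin B^{k+1}$ for $0\le j\le k$. This holds for $j=0$. If it holds for some $j<k$, then \eqref{eq:star} with $i=k$ gives $(t^{j+1}y_1\cdots y_{k-j-1})\,y_{k-j}\notin B^{k+2}$, and therefore $t^{j+1}y_1\cdots y_{k-j-1}\notin B^{k+1}$. The case $j=k$ says $t^k\notin B^{k+1}$. Applying \eqref{eq:star} repeatedly, we get $t^i\notin B^{i+1}$ for $k\le i\le C$; in particular $t^C\ne0$.

If $t$ is any uniformizer, then $t^i\notin B^{i+1}$ for $i\le C$, since otherwise $t^C\in B^{C+1}=0$. For $n+1\le i\le C$ we have $d_i(B)=1$, so $B^i=Ft^i+B^{i+1}$, and the last claim follows.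
\end{proof}

Let $B\in\mathcal V_C$ with uniformizer $t$. The chain of powers is the subalgebra $S_t=\langle t,\dots,t^C\rangle\cong xF[x]/(x^{C+1})$. It has codimension $r$, and we need an ideal of bounded dimension that supplements it. There are two natural candidates,
\[
L_t=\{b\in B: bt^n=0\},\qquad R=R(B)=\{b\in B: bB^{n+1}=0\}.
\]
The set $L_t$ is a left ideal. The set $R$ is a two-sided ideal, since $BB^{n+1}\subseteq B^{n+1}$, and it does not depend on $t$. In $B_C(\alpha,\beta)$, with $n=1$, we have $L_t=\langle v,t^C\rangle$, which by \eqref{eq:exL} changes with $t$, whereas $R=\langle v,t^{C-1},t^C\rangle$ contains all the spaces $L_{\hat t}$. The shift will be built on $R$, and $L_t$ is the tool for computing with it. Put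
\[
s=C-n,\qquad\text{so that } s\ge2n+1 .
\]

\begin{lemma}\label{lem:structure}
Let $B\in\mathcal V_C$ and let $t$ be a uniformizer.
\begin{enumerate}
\item[(a)] $B=L_t+S_t$, $L_t\cap S_t=B^{s+1}$, $R\cap S_t=B^s$, $R=L_t\oplus Ft^s$, $\dim L_t=r+n$ and $\dim R=r+n+1$.
\item[(b)] $B^nL_t\subseteq B^{s+1}$.
\item[(c)] $RB^{n+1}=0$ and $B^{2n}R=0$.
\item[(d)] $BR+RB\subseteq L_t$. In particular $L_t$ is a two-sided ideal.
\item[(e)] Let $v\in L_t$, $g\in xF[x]$ and $\hat t=g(t)+v$. Then $\hat t^{\,i}=g(t)^i$ for all $i\ge2n+1$.
\end{enumerate}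
\end{lemma}

\begin{proof}
(a) By Lemma~\ref{lem:uniformizer}, $B^{n+1}$ is spanned by the elements $t^nt^j$ with $j\ge1$. This gives $L_t\subseteq R$. It also shows that for $b\in B$ the element $bt^n\in B^{n+1}$ has the form $f(t)t^n$ with $f\in xF[x]$; then $b-f(t)\in L_t$, and so $B=L_t+S_t$. For $f\in xF[x]$ we have $f(t)t^n=0$ if and only if $f\in x^{C+1-n}F[x]$, and $f(t)B^{n+1}=0$ if and only if $f(t)t^{n+1}=0$, that is, $f\in x^{C-n}F[x]$. With Lemma~\ref{lem:uniformizer} this gives the two intersections. If $a\in R$ is written as $a=\ell+f(t)$ with $\ell\in L_t\subseteq R$, then $f(t)\in R\cap S_t=Ft^s+B^{s+1}$. Hence $R=L_t+Ft^s$, and the sum is direct since $t^st^n=t^C\ne0$. Finally $\dim L_t=\dim B-\dim S_t+\dim B^{s+1}=(C+r)-C+n$.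

(b) If $b\in B^n$ and $\ell\in L_t$, then $b\ell\in B^{n+1}\subseteq S_t$ and $b\ell t^n=0$, so $b\ell\in L_t\cap S_t=B^{s+1}$.

(c) The first equality is the definition of $R$. By (b), $B^{2n}L_t\subseteq B^nB^{s+1}\subseteq B^{C+1}=0$, and $B^{2n}t^s\subseteq B^{C+n}=0$. Now use $R=L_t\oplus Ft^s$.

(d) Let $a\in R$ and $b\in B$. Then $abt^n\in aB^{n+1}=0$. By (a), $at^n\in Ft^{s+n}=Ft^C$, so $bat^n\in B^{C+1}=0$.

(e) Write $g$ for $g(t)$. Telescoping gives
\[
\hat t^{\,i}-g^i=\sum_{m=0}^{i-1}\hat t^{\,i-1-m}\,v\,g^m .
\]
For $m\ge n$ we have $vg^m=0$, because $g^m$ is a multiple of $t^n$. For $m\le n-1$ we have $i-1-m\ge n+1$, so (b) gives $\hat t^{\,i-1-m}v\in B^{i-1-m-n}B^{s+1}\subseteq B^{C+i-m-2n}$. The summand lies in $B^{C+i-2n}$, which is $0$ for $i\ge2n+1$.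
\end{proof}

Part (c) says that the bounded part $R$ acts nontrivially only on the first $2n-1$ powers of $t$, and part (a) says that it overlaps the chain only in the last $n+1$ powers. Part (e) says that from the exponent $2n+1$ on, the powers of any uniformizer are computed inside the commutative algebra $S_t$. The bound $2n+1$ cannot be lowered in general: in $B_C(\alpha,\beta)$ the formula for $\hat t^{\,2}$ has an extra term. The hypothesis $C\ge3n+1$ is there to make (e) applicable to the powers $t^j$, $j\ge s$, that lie in $R$.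

\section{The shift}\label{sec:shift}

To change the length of the chain we first unroll it, replacing $S_t$ by the free algebra $xF[x]$, and then glue it back to $R$ with an offset.

Let $J$ be an ideal of an algebra $B$ and let $t\in B$. Let $J\rtimes_t xF[x]$ be the space $J\oplus xF[x]$ with the product
\[
(a,f)(b,h)=\bigl(ab+ah(t)+f(t)b,\;fh\bigr).
\]
The map $(a,f)\mapsto(a+f(t),f)$ is a multiplicative linear bijection onto the subalgebra $\{(b,f):b-f(t)\in J\}$ of $B\times xF[x]$. So $J\rtimes_txF[x]$ is associative, and $(a,f)\mapsto a+f(t)$ is a homomorphism to $B$.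

Let $B\in\mathcal V_C$, let $t$ be a uniformizer, and let $e\in\mathbb Z$ satisfy $C+e\ge3n+1$. Put $E_t(B)=R\rtimes_txF[x]$, and let $K_e$ be the span of the elements
\[
k_j=(-t^j,x^{j+e}),\qquad j\ge s,
\]
where $t^j=0$ for $j>C$. Note that $t^j\in R$ for $j\ge s$, and that
\begin{equation}\label{eq:range}
j\ge s\ge2n+1,\qquad j+e\ge s+e\ge2n+1 .
\end{equation}
The space $K_e$ is an ideal of $E_t(B)$. Indeed, $(0,x)k_j=k_j(0,x)=k_{j+1}$, and for $a\in R$
\[
(a,0)k_j=(-at^j+at^{j+e},0)=0,\qquad k_j(a,0)=(-t^ja+t^{j+e}a,0)=0
\]
by Lemma~\ref{lem:structure}(c) and \eqref{eq:range}. For $e=0$ we recover $B$: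
\begin{equation}\label{eq:zero}
E_t(B)/K_0\cong B .
\end{equation}
To see this, note that the homomorphism $(a,f)\mapsto a+f(t)$ is onto because $B=R+S_t$. Its kernel is $\{(-f(t),f):f(t)\in R\}$, and this is $K_0$ because $f(t)\in R$ if and only if $f\in x^sF[x]$.

\begin{definition}
The \emph{shift} of $B$ by $e$ with respect to $t$ is $\Sigma^e_t(B)=E_t(B)/K_e$. We write $\tau$ for the image of $(0,x)$ and $\iota(a)$ for the image of $(a,0)$, $a\in R$.
\end{definition}

The map $\iota\colon R\to\Sigma^e_t(B)$ is a homomorphism onto an ideal. It is injective, because the second components $x^{j+e}$ of the $k_j$ are linearly independent and hence $K_e\cap(R\oplus0)=0$. The shift is spanned by $\iota(R)$ and the powers of $\tau$, and for $a\in R$, $f\in F[x]$,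
\begin{equation}\label{eq:rules}
\iota(a)f(\tau)=\iota(af(t)),\qquad f(\tau)\iota(a)=\iota(f(t)a),\qquad \tau^{j+e}=\iota(t^j)\quad(j\ge s).
\end{equation}
For $B=B_C(\alpha,\beta)$ and $n=1$ these rules give $\iota(v)\tau=0$, $\tau\iota(v)=-\alpha\tau^{C+e}$ and $\iota(v)^2=\beta\tau^{C+e}$; the shift is $B_{C+e}(\alpha,\beta)$, as intended. An isomorphism $\phi\colon B\to B_1$ maps $R(B)$ onto $R(B_1)$, and so
\begin{equation}\label{eq:natural}
\Sigma^e_t(B)\cong\Sigma^e_{\phi(t)}(B_1).
\end{equation}

\begin{lemma}\label{lem:shift}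
Let $D=\Sigma^e_t(B)$. Then $D\in\mathcal V_{C+e}$, the element $\tau$ is a uniformizer of $D$, $R(D)=\iota(R)$, and $\Sigma^{-e}_\tau(D)\cong B$.
\end{lemma}

\begin{proof}
We have $D/\iota(R)\cong xF[x]/(x^{s+e})$, so $\dim D=(r+n+1)+(s+e-1)=C+e+r$.

We determine $D^{n+1}$. It is spanned by the products of $n+1$ factors from $\iota(R)\cup\tau F[\tau]$. If no factor is from $\iota(R)$, the product lies in $\tau^{n+1}F[\tau]$. Otherwise, by \eqref{eq:rules}, it equals $\iota(w)$, where $w$ is the product in $B$ obtained by replacing $\iota(a)$ by $a$ and $f(\tau)$ by $f(t)$. Then $w\in R\cap B^{n+1}\subseteq R\cap S_t=B^s$, so $\iota(w)\in\langle\tau^{j+e}:j\ge s\rangle\subseteq\tau^{n+1}F[\tau]$ by \eqref{eq:range}. Hence $D^{n+1}=\tau^{n+1}F[\tau]$. Since $\iota(a)\tau^j=\iota(at^j)=0$ for $j\ge n+1$, induction with $D^{i+1}=DD^i$ gives $D^i=\tau^iF[\tau]$ for all $i\ge n+1$. Now $\tau^{C+e}=\iota(t^C)\ne0$ and $\tau^{C+e+1}=\iota(t^{C+1})=0$. So $D$ is nilpotent of class $C+e$ and coclass $r$, $d_{n+1}(D)=1$, and $\tau$ is a uniformizer.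

From $\iota(R)\tau^j=0$ for $j\ge n+1$ we get $\iota(R)\subseteq R(D)$. Both spaces have dimension $r+n+1$ by Lemma~\ref{lem:structure}(a), so they are equal. By \eqref{eq:rules}, $(a,f)\mapsto(\iota(a),f)$ is an isomorphism $E_t(B)\to E_\tau(D)$. For $D$ the role of $s$ is played by $s+e$, so the ideal $K_{-e}$ of $E_\tau(D)$ is spanned by the elements $(-\tau^i,x^{i-e})$ with $i\ge s+e$. Setting $i=j+e$, these are the elements $(-\iota(t^j),x^j)$ with $j\ge s$. Thus $K_{-e}$ corresponds to the ideal $K_0$ of $E_t(B)$, and \eqref{eq:zero} finishes the proof.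
\end{proof}

For a map of graphs we need the shift to respect edges. The ideal $R(B)$ does not map onto the corresponding ideal of the parent, but the missing element is a power of the uniformizer.

\begin{lemma}\label{lem:parent}
Let $C\ge3n+2$ and $C+e\ge3n+2$. Let $\bar B=B/B^C\in\mathcal V_{C-1}$, let $\bar t$ be the image of $t$, which is a uniformizer of $\bar B$, and let $D=\Sigma^e_t(B)$. Then $D/D^{C+e}\cong\Sigma^e_{\bar t}(\bar B)$.
\end{lemma}

\begin{proof}
The projection $a\mapsto\bar a$ maps $R(B)$ into $R(\bar B)$, so $(a,f)\mapsto(\bar a,f)$ is a homomorphism $E_t(B)\to E_{\bar t}(\bar B)$. The ideal $K_e$ of $E_{\bar t}(\bar B)$ is spanned by the elements $(-\bar t^{\,j},x^{j+e})$ with $j\ge s-1$, so it contains the image of the ideal $K_e$ of $E_t(B)$. We obtain a homomorphism $\psi\colon D\to\bar D=\Sigma^e_{\bar t}(\bar B)$ with $\psi(\tau)=\bar\tau$, where $\bar\tau$ and $\bar\iota$ denote the data of $\bar D$.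

Since $B^C\subseteq R(B)$, the image of $R(B)$ in $R(\bar B)$ has dimension $r+n$, hence codimension $1$. It does not contain $\bar t^{\,s-1}\in R(\bar B)$, for otherwise $t^{s-1}\in R(B)+B^C=R(B)$, contrary to $R(B)\cap S_t=B^s$. So $R(\bar B)$ is spanned by that image and $\bar t^{\,s-1}$. As $\bar\iota(\bar t^{\,s-1})=\bar\tau^{\,s-1+e}$ lies in the image of $\psi$, the map $\psi$ is onto. By Lemma~\ref{lem:shift}, $\dim D-\dim\bar D=1$, so the kernel of $\psi$ is one-dimensional. It contains $\tau^{C+e}\ne0$, because $\bar D$ has class $C+e-1$. Hence the kernel is $F\tau^{C+e}=D^{C+e}$.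
\end{proof}

\section{Independence of the uniformizer}\label{sec:independence}

The shift can depend on $t$. Let $F=\mathbb F_q$ with $q\ge3$, let $C\ge5$ with $C\equiv3\pmod{q-1}$, and let $e=-1$. By \eqref{eq:exrel}, the algebras $B_C(1,\beta)$ with $\beta\ne0$ are all isomorphic, while their shifts $B_{C-1}(1,\beta)$ are pairwise non-isomorphic; by \eqref{eq:natural}, different uniformizers of $B_C(1,1)$ give different shifts. The next lemma gives the condition on $e$ that rules this out.

\begin{lemma}\label{lem:independence}
Let $B\in\mathcal V_C$ and $C+e\ge3n+1$. Suppose that $u^e\equiv1\pmod{x^n}$ for all $u\in F[[x]]^\times$. Then $\Sigma^e_t(B)\cong\Sigma^e_{\hat t}(B)$ for all uniformizers $t,\hat t$ of $B$.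
\end{lemma}

The plan is to write $\hat t$ in terms of $t$ and $R$, to define an element $\hat\tau$ of $D=\Sigma^e_t(B)$ by the same expression in $\tau$ and $\iota(R)$, and to show that $D$ satisfies, with respect to $\hat\tau$, the rules \eqref{eq:rules} of $\Sigma^e_{\hat t}(B)$. The first two rules are immediate. In the third a factor $u^e$ appears. The overlap $B^s$ has dimension $n+1$, so the congruence modulo $x^n$ leaves an error term in $B^C$; it is absorbed by modifying $\iota$ on the single element $\hat t^{\,s}$, which is possible because products from $BR+RB$ have no component along it.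

\begin{proof}
By Lemma~\ref{lem:structure}(a), $\hat t=g(t)+v$ with $v\in L_t$ and $g=xu$, $u\in F[x]$. By Lemma~\ref{lem:structure}(e), $u(0)^Ct^C=g(t)^C=\hat t^{\,C}\ne0$, so $u$ is a unit of $F[[x]]$. Let $D=\Sigma^e_t(B)$ with $\tau$ and $\iota$ as before, and put $\hat\tau=g(\tau)+\iota(v)$. By \eqref{eq:rules},
\begin{equation}\label{eq:hatrules}
\hat\tau\,\iota(a)=\iota(\hat ta),\qquad\iota(a)\,\hat\tau=\iota(a\hat t)\qquad(a\in R).
\end{equation}
Moreover $\iota(v)\tau^n=\iota(vt^n)=0$, so $\iota(v)\in L_\tau(D)$.

Let $j\ge s$. By \eqref{eq:range} we may apply Lemma~\ref{lem:structure}(e) in $B$ with exponent $j$ and in $D$ with exponent $j+e$. This gives $\hat t^{\,j}=t^ju(t)^j$ and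
\[
\hat\tau^{\,j+e}=\tau^{j+e}u(\tau)^{j+e}=\iota(t^j)\,u(\tau)^{j+e}=\iota\bigl(t^ju(t)^{j+e}\bigr)=\iota\bigl(\hat t^{\,j}\,u^e(t)\bigr).
\]
By hypothesis $u^e=1+\lambda x^n+\cdots$ with $\lambda\in F$. Since $\hat t^{\,j}t^i=0$ for $i+j>C=s+n$, we obtain
\begin{equation}\label{eq:hatpowers}
\hat\tau^{\,s+e}=\iota(\hat t^{\,s}+z)\ \text{ with } z=\lambda\hat t^{\,s}t^n\in B^C,\qquad \hat\tau^{\,j+e}=\iota(\hat t^{\,j})\quad(j>s).
\end{equation}

By Lemma~\ref{lem:structure}(a) for the uniformizer $\hat t$, $R=L_{\hat t}\oplus F\hat t^{\,s}$. Let $\pi\colon R\to F$ be the linear form with kernel $L_{\hat t}$ and $\pi(\hat t^{\,s})=1$, and let $\varphi(a)=a+\pi(a)z$ for $a\in R$. Since $z\in B^C\subseteq L_{\hat t}$, the map $\varphi$ is a bijection of $R$, with inverse $a\mapsto a-\pi(a)z$. Since $\hat t^{\,j}\in L_{\hat t}$ for $j>s$, \eqref{eq:hatpowers} says that $\iota\varphi(\hat t^{\,j})=\hat\tau^{\,j+e}$ for all $j\ge s$. Define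
\[
\Phi\colon E_{\hat t}(B)\to D,\qquad\Phi(a,f)=\iota\varphi(a)+f(\hat\tau).
\]
We check that $\Phi$ is multiplicative. Let $a,b\in R$ and $f,h\in xF[x]$. The element $y=ab+ah(\hat t)+f(\hat t)b$ lies in $BR+RB\subseteq L_{\hat t}$ by Lemma~\ref{lem:structure}(d), so $\varphi(y)=y$ and
\[
\Phi\bigl((a,f)(b,h)\bigr)=\iota(y)+f(\hat\tau)h(\hat\tau).
\]
On the other hand, \eqref{eq:hatrules} gives
\[
\Phi(a,f)\Phi(b,h)=\iota\bigl(\varphi(a)\varphi(b)+\varphi(a)h(\hat t)+f(\hat t)\varphi(b)\bigr)+f(\hat\tau)h(\hat\tau),
\]
and the argument of $\iota$ equals $y$ because $zB=Bz=0$.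

We have $\Phi(-\hat t^{\,j},x^{j+e})=-\iota\varphi(\hat t^{\,j})+\hat\tau^{\,j+e}=0$ for $j\ge s$, so $\Phi$ induces a homomorphism $\Sigma^e_{\hat t}(B)\to D$. Its image contains $\iota(R)$ and $\hat\tau$, hence $g(\tau)=\hat\tau-\iota(v)$. As $u(0)\ne0$, the element $g(\tau)$ spans the nilpotent algebra $\tau F[\tau]$ modulo its square and therefore generates it. So the induced map is onto, and both algebras have dimension $C+e+r$.
\end{proof}

\section{Algebras on infinite paths}\label{sec:paths}

The shift will give isomorphisms $T(A)\cong T(\Sigma^d(A))$. For periodicity we must also know that the shift of a member of an infinite path is a later member of the same path. The reason is that factoring out the last $n$ powers of $t$ removes the overlap between $L_t$ and the chain. The quotient is then a split extension whose chain can be prolonged freely.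

\begin{lemma}\label{lem:split}
Let $B\in\mathcal V_C$ with uniformizer $t$. Let $\tilde B=B/B^{s+1}$, let $\tilde t$ be the image of $t$, and let $I=L_t/B^{s+1}$. Then $I$ is an ideal of $\tilde B$ of dimension $r$ with $\tilde t^{\,n}I=I\tilde t^{\,n}=0$. For $i\ge n+1$ let
\[
M_i=\bigl(I\rtimes_{\tilde t}xF[x]\bigr)/x^{i+1}F[x]=I\oplus\langle y,\dots,y^i\rangle,
\]
where $y$ is the image of $x$.
\begin{enumerate}
\item[(a)] $M_i$ has class $i$ and coclass $r$, $M_i^{\,j}=\langle y^l:j\le l\le i\rangle$ for $j\ge n+1$, and $M_{n+1}\to M_{n+2}\to\cdots$ is an infinite path in $G_F(r)$.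
\item[(b)] $B/B^{i+1}\cong M_i$ for $n+1\le i\le s$.
\item[(c)] $\Sigma^\delta_y(M_c)\cong M_{c+\delta}$ for $c\ge3n+1$ and $\delta\ge1$.
\end{enumerate}
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:structure}(a) and (d), $I$ is an ideal of dimension $(r+n)-n=r$ and $\tilde B=I\oplus\langle\tilde t,\dots,\tilde t^{\,s}\rangle$. We have $I\tilde t^{\,n}=0$ by the definition of $L_t$ and $\tilde t^{\,n}I=0$ by Lemma~\ref{lem:structure}(b). Hence $x^{i+1}F[x]$ is an ideal of $I\rtimes_{\tilde t}xF[x]$, and $y^nI=Iy^n=0$ in $M_i$.

(a) A product of $n+1$ factors from $I\cup yF[y]$ with at least one factor in $I$ lies in $I$ and equals the corresponding product in $\tilde B$. That product lies in $I\cap\tilde B^{n+1}=I\cap\langle\tilde t^{\,j}:j\ge n+1\rangle=0$. So $M_i^{\,n+1}=y^{n+1}F[y]$, and $Iy^n=0$ gives $M_i^{\,j}=y^jF[y]$ for $j\ge n+1$ by induction. Thus $M_i$ has class $i$ and dimension $r+i$, and $M_{i+1}/M_{i+1}^{\,i+1}=M_{i+1}/Fy^{i+1}\cong M_i$.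

(b) The homomorphism $(a,f)\mapsto a+f(\tilde t)$ from $I\rtimes_{\tilde t}xF[x]$ to $\tilde B$ is onto with kernel $x^{s+1}F[x]$, so $\tilde B\cong M_s$. Then $B/B^{i+1}\cong M_s/M_s^{\,i+1}\cong M_i$ by (a).

(c) By (a), $M_c\in\mathcal V_c$ and $y$ is a uniformizer. Let $\sigma=c-n$. The ideal $R(M_c)$ contains $I\oplus\langle y^\sigma,\dots,y^c\rangle$, and both spaces have dimension $r+n+1$, so they are equal. Define a linear map $\theta\colon R(M_c)\to M_{c+\delta}$ by
\[
\theta\Bigl(a+\sum_{j=\sigma}^c\gamma_jy^j\Bigr)=a+\sum_{j=\sigma}^c\gamma_jy^{j+\delta}\qquad(a\in I,\ \gamma_j\in F).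
\]
It satisfies $\theta(y\rho)=y\theta(\rho)$ and $\theta(\rho y)=\theta(\rho)y$, since $y^{c+1}=0$ in $M_c$ and $y^{c+\delta+1}=0$ in $M_{c+\delta}$. Let $\rho_1,\rho_2\in R(M_c)$ have components $a_1,a_2$ in $I$. The powers $y^j$ with $j\ge\sigma\ge n$ annihilate $I$. Also $2\sigma>c$ and $2\sigma+2\delta>c+\delta$, so the products of two of the occurring powers vanish in $M_c$ and in $M_{c+\delta}$. Hence $\theta(\rho_1\rho_2)=a_1a_2=\theta(\rho_1)\theta(\rho_2)$. These three identities say that $(\rho,f)\mapsto\theta(\rho)+f(y)$ is a homomorphism $E_y(M_c)\to M_{c+\delta}$. It is onto, as the image contains $I$ and $y$. It kills $(-y^j,x^{j+\delta})$ for $j\ge\sigma$: for $j\le c$ by the definition of $\theta$, and for $j>c$ because both terms vanish. The induced surjection $\Sigma^\delta_y(M_c)\to M_{c+\delta}$ is an isomorphism, since both sides have dimension $c+\delta+r$.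
\end{proof}

\begin{corollary}\label{cor:path}
Let $A\in\mathcal V_c$ be a member of an infinite path in $G_F(r)$ and let $\delta\ge1$. Then $A$ has a uniformizer $t$ such that $\Sigma^\delta_t(A)$ is isomorphic to the member of class $c+\delta$ of the path.
\end{corollary}

\begin{proof}
Let $B$ be the member of class $C=c+\delta+n$. Then $B\in\mathcal V_C$ and $s=c+\delta$. The members of class $c$ and $c+\delta$ are $B/B^{c+1}$ and $B/B^{c+\delta+1}$; by Lemma~\ref{lem:split}(b) they are isomorphic to $M_c$ and $M_{c+\delta}$. Apply Lemma~\ref{lem:split}(c) and \eqref{eq:natural}.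
\end{proof}

\section{Periodicity over finite fields}\label{sec:proofs}

Now let $F=\mathbb F_q$. If $e$ is a multiple of $\omega_n$, positive or negative, then $u^e\equiv1\pmod{x^n}$ for all $u\in F[[x]]^\times$, by the definition of $\omega_n$. Lemma~\ref{lem:independence} and \eqref{eq:natural} show that the isomorphism class of $\Sigma^e_t(B)$ then depends only on the isomorphism class of $B$; we denote it by $\Sigma^e(B)$. For $c\ge3n+1$ let $\Gamma_c$ be the full subgraph of $G_F(r)$ on the vertices in $\bigcup_{C\ge c}\mathcal V_C$.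

\begin{proposition}\label{prop:graphiso}
Let $d=\omega_n$. Then $\Sigma^d$ is an isomorphism of directed graphs $\Gamma_{3n+1}\to\Gamma_{3n+1+d}$ that raises the class by $d$, and $T(A)\cong T(\Sigma^d(A))$ for every vertex $A$ of $\Gamma_{3n+1}$.
\end{proposition}

\begin{proof}
Let $C\ge3n+1$. Lemma~\ref{lem:shift}, with $e=d$ on $\mathcal V_C$ and with $e=-d$ on $\mathcal V_{C+d}$, shows that $\Sigma^d$ and $\Sigma^{-d}$ are mutually inverse bijections between the isomorphism classes in $\mathcal V_C$ and in $\mathcal V_{C+d}$. An edge of $\Gamma_{3n+1}$ joins a vertex of class at least $3n+2$ to its parent, and an edge of $\Gamma_{3n+1+d}$ joins a vertex of class at least $3n+2+d$ to its parent. By Lemma~\ref{lem:parent}, with $e=d$ and $e=-d$, both maps send edges to edges. All descendants of a vertex $A$ of $\Gamma_{3n+1}$ lie in $\Gamma_{3n+1}$, and all descendants of $\Sigma^d(A)$ lie in $\Gamma_{3n+1+d}$. So the graph isomorphism maps $T(A)$ onto $T(\Sigma^d(A))$.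
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:periodic}]
The case $r=0$ was treated in the introduction. Let $r\ge1$. By Lemma~\ref{lem:layers}, $d_{r+1}(A_i)=1$ as soon as $\operatorname{cl}(A_i)\ge r+1$; so $n(T)$ exists and $n(T)\le r$. Let $n=n(T)$ or $n=r$, and $d=\omega_n$. The number $d_{n+1}(A_i)$ is the same for all $i$ with $\operatorname{cl}(A_i)\ge n+1$, because $A_i$ is the quotient of $A_{i+1}$ by its last nonzero power; so it equals $1$. Let $\operatorname{cl}(A_\ell)\ge3n+1$ and $i\ge\ell$. Then $A_i$ is a vertex of $\Gamma_{3n+1}$. Corollary~\ref{cor:path} with $\delta=d$ gives $\Sigma^d(A_i)\cong A_{i+d}$, and Proposition~\ref{prop:graphiso} gives $T(A_i)\cong T(A_{i+d})$.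
\end{proof}

The same argument shows that infinite paths cannot branch above class $3n+1$.

\begin{lemma}\label{lem:unique}
Let $F=\mathbb F_q$ and let $A\in\mathcal V_C$ be a member of an infinite path. Then $T(A)$ is a coclass tree, and it is contained in a maximal coclass tree.
\end{lemma}

\begin{proof}
Consider any infinite path starting at $A$. By Corollary~\ref{cor:path} with $\delta=m\omega_n$, its member of class $C+m\omega_n$ is $\Sigma^{m\omega_n}(A)$ for every $m\ge1$. The other members are ancestors of these vertices, so the path is unique. Among $A$ and its finitely many ancestors choose a vertex $P$ of least class such that $T(P)$ is a coclass tree. A descendant tree that properly contains $T(P)$ has its root among the ancestors of $P$, so $T(P)$ is maximal.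
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:graph}]
Take $n=r$, so that $\Gamma_c$ is the full subgraph on all vertices of class at least $c$. The first statement is Proposition~\ref{prop:graphiso}.

Let $T$ be a maximal coclass tree with root $A_1$. Suppose that $\operatorname{cl}(A_1)>3r+1$. Then $A_1$ has a parent $P$ of class at least $3r+1$, which lies on an infinite path. By Lemma~\ref{lem:unique}, $T(P)$ is a coclass tree, and it properly contains $T$, a contradiction. So $\operatorname{cl}(A_1)\le3r+1$, and the infinite path of $T$ has a member of class $3r+1$. If two maximal coclass trees have the same such member $A$, then both roots belong to the chain formed by $A$ and its ancestors. One tree then contains the other, and they coincide by maximality. A vertex of class $3r+1$ has dimension $4r+1$, and there are only finitely many multiplication tables of a given dimension over $\mathbb F_q$. Hence there are finitely many maximal coclass trees.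

Let $B$ have class $C\ge4r+1$. By Lemma~\ref{lem:split}(b) with $i=s=C-r$, the ancestor $B/B^{C-r+1}$ of $B$ at distance $r$ is isomorphic to $M_{C-r}$. It has class $C-r\ge3r+1$ and lies on an infinite path by Lemma~\ref{lem:split}(a). By Lemma~\ref{lem:unique}, $T(M_{C-r})$ is a coclass tree. It contains $B$, at distance $r$ from the root, which is on the infinite path.
\end{proof}

The finiteness of $F$ was used twice: the group $(F[x]/(x^n))^\times$ has finite exponent, and there are finitely many algebras of a given dimension.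

\section{Counting children and grandchildren}\label{sec:counting}

An isomorphism $T(A)\cong T(A^*)$ of descendant trees maps root to root, the root being the only vertex without an incoming edge. It therefore preserves the number of vertices at each distance from the root. To bound periods from below we compute these numbers for the distances $1$ and $2$ along one path. Distance $1$ detects $q-1$, and distance $2$ detects $p$.

\subsection{A path and its near descendants}

Let $F$ be any field and $r\ge1$. For $c\ge r$ let $A_c$ be the commutative algebra generated by $t_0,v_0$ subject to $t_0^{c+1}=0$, $v_0^2=0$ and $t_0^rv_0=0$. It has the basis $t_0^i$ $(1\le i\le c)$, $t_0^jv_0$ $(0\le j<r)$, and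
\[
A_c^{\,i}=\langle t_0^j:j\ge i\rangle+\langle t_0^jv_0:j\ge i-1\rangle .
\]
So $A_c$ has class $c$ and coclass $r$, and $A_{c+1}/A_{c+1}^{\,c+1}\cong A_c$; the $A_c$ form an infinite path in $G_F(r)$. Here $d_i(A_c)=2$ for $i\le r$, so the layers stay two-dimensional for as long as Lemma~\ref{lem:layers} allows. The ideal $I_0=\langle t_0^jv_0:0\le j<r\rangle$ has $I_0^2=0$. For $r=1$ and $c\ge4$, $A_c$ is the algebra $B_c(0,0)$ of Section~\ref{sec:example}.

Fix $\varepsilon\in\{1,2\}$ with $\varepsilon\le r$, let $C\ge4r+4$, and put $N=C-\varepsilon+1$. Then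
\begin{equation}\label{eq:bounds}
N+r\ge C+1,\qquad N\ge4r+3 .
\end{equation}
The first inequality is where $\varepsilon\le r$ enters. The vertices at distance $\varepsilon$ from the root of $T(A_{C-\varepsilon})$ are the algebras $B$ of class $C$ and coclass $r$ with $B/B^N\cong A_{C-\varepsilon}$. Such a $B$ is obtained by letting the relations $[v_0,t_0]=0$ and $v_0^2=0$ fail by elements of the $\varepsilon$-dimensional space $B^N$; here $[a,b]=ab-ba$. In this section a prime denotes the derivative of a polynomial. If $u$ is given modulo $x^\varepsilon$ and $g=xu$, then $g'=u+xu'$ is determined modulo $x^\varepsilon$, and so is $\alpha(g)$ for $\alpha$ given modulo $x^\varepsilon$.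

\begin{proposition}\label{prop:classify}
The isomorphism classes of algebras $B$ of class $C$ and coclass $r$ with $B/B^N\cong A_{C-\varepsilon}$ correspond bijectively to the classes of pairs $(\alpha,\beta)\in(F[x]/(x^\varepsilon))^2$ under the following relation: $(\alpha,\beta)\sim(\hat\alpha,\hat\beta)$ if and only if there are units $u,w$ of $F[x]/(x^\varepsilon)$ such that, with $g=xu$,
\begin{equation}\label{eq:relation}
\hat\alpha(g)\,u^N=w\,g'\,\alpha,\qquad\hat\beta(g)\,u^N=w^2\beta\qquad\text{in }F[x]/(x^\varepsilon).
\end{equation}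
\end{proposition}

\begin{proof}
\emph{Step 1: presentation.} Let $B$ be as stated; then $B\in\mathcal V_C(r,r)$. Let $t$ be a uniformizer of $B$ and fix an isomorphism $B/B^N\cong A_{C-\varepsilon}$. Write the image of $t$ as $\bar t=g(t_0)+a_0$ with $g=xu$ and $a_0\in I_0$. By commutativity and $I_0^2=0$ we have $\bar t^{\,j}=g(t_0)^j+jg(t_0)^{j-1}a_0$, which equals $g(t_0)^j$ for $j\ge r+1$. Since $t^{N-1}\notin B^N$, we get $g(t_0)^{C-\varepsilon}\ne0$ and $u(0)\ne0$. The pair $\bar t,v_0$ satisfies the defining relations: $\bar t^{\,N}=0$, $v_0^2=0$, and $\bar t^{\,r}v_0=g(t_0)^rv_0=0$. It spans $A_{C-\varepsilon}$ modulo the square. So $t_0\mapsto\bar t$, $v_0\mapsto v_0$ defines an automorphism of $A_{C-\varepsilon}$, and we may assume $\bar t=t_0$.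

Let $v_1\in B$ be a preimage of $v_0$. Then $v_1t^r\in B^N=t^NF[t]$, so $v_1t^r=f(t)t^r$ with $f\in x^{N-r}F[x]$. Put $v=v_1-f(t)$. Its image $\bar v=v_0-f(t_0)$ commutes with $t_0$ and has $\bar v^2=0$, because $N-r\ge r$ gives $f(t_0)v_0=0$ and $2(N-r)\ge N$ gives $f(t_0)^2=0$. Hence there are unique $\alpha,\beta\in F[x]/(x^\varepsilon)$ with
\begin{equation}\label{eq:pres}
t^{C+1}=0,\qquad vt^r=0,\qquad[v,t]=a:=t^N\alpha(t),\qquad v^2=b:=t^N\beta(t).
\end{equation}
The elements $t_0^i$ $(1\le i<N)$ and $t_0^j\bar v=t_0^jv_0-t_0^jf(t_0)$ $(0\le j<r)$ form a basis of $A_{C-\varepsilon}$. Therefore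
\begin{equation}\label{eq:basis}
t^i\ (1\le i\le C),\quad t^jv\ (0\le j<r)\quad\text{is a basis of }B .
\end{equation}

We draw the consequences of \eqref{eq:pres} for any two elements $t,v$ of an algebra. Since $a$ commutes with $t$, induction on $k$ gives $vt^k=t^kv+kat^{k-1}$, that is,
\begin{equation}\label{eq:derivation}
vh(t)=h(t)v+ah'(t)\qquad(h\in F[x]).
\end{equation}
Thus $t^rv=-rt^{r-1}a$, which lies in $Ft^C$ by \eqref{eq:bounds}. Consequently $t^jv=0$ for $j\ge r+1$, and $av=bv=0$ as $N\ge r+1$. For $h,h_1\in F[x]$ it follows that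
\begin{equation}\label{eq:vv}
h(t)v\cdot h_1(t)v=h(t)h_1(t)v^2+h(t)h_1'(t)av=h(t)h_1(t)\,b .
\end{equation}
These formulas express every product of two elements of \eqref{eq:basis} in that basis. So an algebra with \eqref{eq:pres} and \eqref{eq:basis} is determined up to isomorphism by $(\alpha,\beta)$.

\emph{Step 2: existence.} Let $\alpha,\beta$ be given. Let $S=xF[x]/(x^{C+1})$, $Q=x^NF[x]/(x^{C+1})$, and $a=x^N\alpha$, $b=x^N\beta\in Q$. Thinking of $(f,h)$ as $f(t)+h(t)v$, define on $S\oplus F[x]/(x^{r+1})$ the product suggested by \eqref{eq:derivation} and \eqref{eq:vv}: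
\[
(f,h)(f_1,h_1)=(ff_1+ahf_1'+bhh_1,\;fh_1+hf_1).
\]
By \eqref{eq:bounds}, $ax^r=bx^r=0$ in $S$. So the first component depends only on $h,h_1$ modulo $x^{r+1}$ and on $f_1'$ modulo $x^C$, and the product is well defined. Two more consequences of \eqref{eq:bounds} are that $Q$ acts as $0$ on $F[x]/(x^{r+1})$, and that $a\kappa'=0$ for $\kappa\in Q$, since $2N-1\ge C+1$. With these facts and $(f_1f_2)'=f_1'f_2+f_1f_2'$, both bracketings of $(f,h)(f_1,h_1)(f_2,h_2)$ have first component
\[
ff_1f_2+a(hf_1'f_2+hf_1f_2'+fh_1f_2')+b(hh_1f_2+hf_1h_2+fh_1h_2)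
\]
and second component $ff_1h_2+fh_1f_2+hf_1f_2$. So the product is associative. The relation $vt^r=0$ still has to be imposed. Let $k=(0,1)(x^r,0)=(rx^{r-1}a,x^r)$, whose first component lies in $Q$. Then
\begin{align*}
k(f,h)&=(rx^{r-1}af+ax^rf'+bx^rh,\;rx^{r-1}ah+x^rf)=0,\\
(f,h)k&=(rx^{r-1}af+ah(rx^{r-1}a)'+bhx^r,\;x^rf+rx^{r-1}ah)=0,
\end{align*}
because $f\in xF[x]$. Let $B(\alpha,\beta)$ be the quotient by the ideal $Fk$, and let $t,v$ be the images of $(x,0)$ and $(0,1)$. Then \eqref{eq:pres} and \eqref{eq:basis} hold, and the dimension is $C+r$. Write $B=B(\alpha,\beta)$. The image of $Q$ is the ideal $\langle t^j:j\ge N\rangle$, it is annihilated by $v$ on both sides, and the quotient by it is $A_{C-\varepsilon}$, of class $N-1$. So $B^N\subseteq\langle t^j:j\ge N\rangle$, and equality holds since $t^j\in B^N$ for $j\ge N$. Induction gives $B^i=\langle t^j:j\ge i\rangle$ for $i\ge N$. Thus $B$ has class $C$ and coclass $r$, and $B/B^N\cong A_{C-\varepsilon}$.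

\emph{Step 3: isomorphic algebras have related pairs.} Let $B=B(\alpha,\beta)\cong B(\hat\alpha,\hat\beta)$. Then $B$ is generated by a uniformizer $\hat t$ and an element $\hat v$ with $\hat v\hat t^{\,r}=0$, $[\hat v,\hat t\,]=\hat t^{\,N}\hat\alpha(\hat t)$ and $\hat v^2=\hat t^{\,N}\hat\beta(\hat t)$. By \eqref{eq:basis},
\[
\hat t=g(t)+h(t)v,\qquad\hat v=m(t)+w(t)v\qquad(g=xu,\ m\in xF[x],\ u,h,w\in F[x]).
\]
We drop the argument $t$. Since $hv\in L_t$, Lemma~\ref{lem:structure}(e) with $n=r$ gives $\hat t^{\,i}=g^i$ for $i\ge2r+1$; in particular $u(0)\ne0$. From $vt^r=0$ we get $0=\hat v\hat t^{\,2r+1}=(m+wv)g^{2r+1}=mg^{2r+1}$, so we may take $m\in x^{C-2r}F[x]$. The images of $t,v$ form a basis of $B/B^2$, and modulo $B^2$ we have $\hat t\equiv u(0)t+h(0)v$ and $\hat v\equiv w(0)v$. As $\hat t,\hat v$ generate $B$, they span $B/B^2$, and $w(0)\ne0$.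

The term $m$ does not contribute to the relations: $mv=0$ as $C-2r\ge r+1$, $m^2=0$ as $2(C-2r)\ge C+1$, and $am'=0$ as $N+C-2r-1\ge C+1$. By \eqref{eq:derivation} and \eqref{eq:vv},
\[
[m,g]=0,\quad[m,hv]=-ham'=0,\quad[wv,g]=wag',\quad[wv,hv]=whb-hwb=0,
\]
so $[\hat v,\hat t\,]=wg'a$. Moreover $wvm=w(mv+am')=0$, so $\hat v^2=m^2+wmv+wvm+(wv)^2=w^2b$. On the other hand $N\ge2r+1$ gives $\hat t^{\,N}\hat\alpha(\hat t)=g^N\hat\alpha(g)=t^Nu^N\hat\alpha(g)$, and in the same way $\hat t^{\,N}\hat\beta(\hat t)=t^Nu^N\hat\beta(g)$. Since $t^Nf(t)=0$ if and only if $f\equiv0\pmod{x^\varepsilon}$, we obtain \eqref{eq:relation}.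

\emph{Step 4: related pairs give isomorphic algebras.} Assume \eqref{eq:relation}, lift $u,w$ to polynomials, and put $\hat t=g(t)$, $\hat v=w(t)v$ in $B=B(\alpha,\beta)$. Then $\hat t^{\,C+1}=0$, $\hat v\hat t^{\,r}=wvt^ru^r=0$, $[\hat v,\hat t\,]=wg'a=\hat t^{\,N}\hat\alpha(\hat t)$ and $\hat v^2=w^2b=\hat t^{\,N}\hat\beta(\hat t)$. The powers $\hat t,\dots,\hat t^{\,C}$ form a basis of $S_t$ because $u(0)\ne0$. Since $t^rv\in S_t$, the map $f\mapsto f(t)v+S_t$ identifies $F[x]/(x^r)$ with $B/S_t$, and the elements $\hat t^{\,j}\hat v$, $0\le j<r$, correspond to the basis $g^jw$. So $\hat t,\hat v$ satisfy \eqref{eq:pres} and \eqref{eq:basis} for $(\hat\alpha,\hat\beta)$, and $B\cong B(\hat\alpha,\hat\beta)$ by Step 1.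
\end{proof}

\subsection{The two counts}

For $\varepsilon=1$ we have $N=C$, the units $u,w$ are scalars, $g'=u$, and \eqref{eq:relation} is the relation \eqref{eq:exrel}. This gives the first count.

\begin{corollary}\label{cor:children}
Let $F$ be any field, $r\ge1$ and $C\ge4r+4$. The number of children of $A_{C-1}$ in $G_F(r)$ is the number $\operatorname{ch}(C)$ in \eqref{eq:children}.
\end{corollary}

\begin{corollary}\label{cor:grandchildren}
Let $F=\mathbb F_q$, $r\ge2$, $C\ge4r+4$ and $N=C-1$. Put $\chi(N)=1$ if $p\mid N-4$ and $\chi(N)=0$ otherwise. The number of vertices at distance $2$ from the root in $T(A_{C-2})$ is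
\[
\operatorname{gr}(N)=\sum_{i=0}^3\gcd(q-1,N-i)+\begin{cases}6+(q-1)\chi(N)&\text{if $p$ is odd},\\5+(2q-1)\chi(N)&\text{if $p=2$}.\end{cases}
\]
\end{corollary}

\begin{proof}
We count the classes under \eqref{eq:relation} with $\varepsilon=2$. Write $u=u_0(1+\rho x)$, $w=w_0(1+\sigma x)$, $\alpha=\alpha_0+\alpha_1x$, $\beta=\beta_0+\beta_1x$. Modulo $x^2$,
\[
u^N=u_0^N(1+N\rho x),\qquad g'=u_0(1+2\rho x),\qquad\hat\beta(g)=\hat\beta_0+\hat\beta_1u_0x .
\]
Substitution of $g$ and multiplication by units preserve the order of vanishing in $x$, so we may treat three types of $\alpha$ separately. In each type we normalize $\alpha$ and determine the pairs $(u,w)$ that preserve the normal form.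

\emph{Type 1: $\alpha_0\ne0$.} Taking $u=1$ and $w=\alpha^{-1}$ we normalize $\alpha=1$. This is preserved if and only if $w=u^N/g'$, and then $\hat\beta(g)=u^N(g')^{-2}\beta=u_0^{N-2}(1+(N-4)\rho x)\beta$.

\emph{Type 2: $\alpha_0=0\ne\alpha_1$.} Here \eqref{eq:relation} reads $\hat\alpha_1u_0^{N+1}=w_0u_0\alpha_1$. We normalize $\alpha_1=1$. This is preserved if and only if $w_0=u_0^N$, with $\rho,\sigma$ arbitrary, and then $\hat\beta(g)=w^2u^{-N}\beta=u_0^N(1+(2\sigma-N\rho)x)\beta$.

\emph{Type 3: $\alpha=0$.} There is no condition on $(u,w)$, and $\hat\beta(g)=w_0^2u_0^{-N}(1+(2\sigma-N\rho)x)\beta$.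

In each type $\hat\beta(g)=\lambda(1+\eta x)\beta$ with $\lambda\in F^\times$, $\eta\in F$, that is,
\[
\hat\beta_0=\lambda\beta_0,\qquad\hat\beta_1=\lambda u_0^{-1}(\beta_1+\eta\beta_0).
\]
Let $\Lambda_0$ and $\Lambda_1$ be the subgroups of $F^\times$ formed by the values of $\lambda$ and of $\lambda u_0^{-1}$. There is one class $\beta=0$, and there are $|F^\times/\Lambda_1|$ classes with $\beta_0=0\ne\beta_1$. Let $\beta_0\ne0$. The scalar $\eta$ is a linear form in $\rho,\sigma$, so either it takes all values in $F$, independently of $u_0,w_0$, or it vanishes identically. In the first case $\beta_1$ can be changed arbitrarily and there are $|F^\times/\Lambda_0|$ classes. In the second case there are $|F^\times/\Lambda_0|$ classes with $\beta_1=0$, and in addition the orbits on $(\beta_0,\beta_1)\in(F^\times)^2$ under multiplication by $(\lambda,\lambda u_0^{-1})$. In Types 1 and 2, $\lambda$ is a power of $u_0$ and the action of $u_0\in F^\times$ is free, since $\lambda=\lambda u_0^{-1}=1$ forces $u_0=1$; there are $(q-1)^2/(q-1)=q-1$ additional orbits.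 In Type 3, $\eta$ vanishes identically only if $p=2$; then every element of $F^\times$ is a square, $\lambda$ and $u_0$ are independent, and there is one additional orbit. With $\gamma(M)=\gcd(q-1,M)$ the result is as follows.
\begin{center}
\begin{tabular}{c|cccc}
Type & $|F^\times/\Lambda_0|$ & $|F^\times/\Lambda_1|$ & $\eta$ vanishes identically iff & additional orbits\\
\hline
1 & $\gamma(N-2)$ & $\gamma(N-3)$ & $p\mid N-4$ & $q-1$\\
2 & $\gamma(N)$ & $\gamma(N-1)$ & $p=2$ and $2\mid N$ & $q-1$\\
3 & $\gcd(2,N,q-1)$ & $\gcd(2,N+1,q-1)$ & $p=2$ and $2\mid N$ & $1$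
\end{tabular}
\end{center}
The three classes with $\beta=0$ contribute $3$. If $p$ is odd, then $q-1$ is even, the two numbers $|F^\times/\Lambda_0|$ and $|F^\times/\Lambda_1|$ of Type 3 add up to $3$, and additional orbits occur only in Type 1. If $p=2$, these two numbers add up to $2$, the three conditions in the fourth column all say $\chi(N)=1$, and the additional orbits add up to $2(q-1)+1$.
\end{proof}

\subsection{Lower bounds for the period}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
By Lemma~\ref{lem:unique} with $n=r$, $T(A_{3r+1})$ is a coclass tree contained in a maximal coclass tree $T_r$, and the $A_c$ with $c\ge3r+1$ lie on the infinite path of $T_r$. Let $m$ be a period of $T_r$. Then $T(A_c)\cong T(A_{c+m})$ for large $c$, so $\operatorname{ch}(C+m)=\operatorname{ch}(C)$ for large $C$ and, if $r\ge2$, $\operatorname{gr}(N+m)=\operatorname{gr}(N)$ for large $N$.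

Over $\mathbb F_q$, formula \eqref{eq:children} reads
\[
\operatorname{ch}(C)=\gcd(q-1,C-2)+\gcd(2,C,q-1)+2 .
\]
The first term is maximal exactly for $C\equiv2\pmod{q-1}$, and for such $C$ the second term is maximal as well: if $q-1$ is even, then $C$ is even, and if $q-1$ is odd, the second term is constant. So $\operatorname{ch}(C)$ is maximal exactly for $C\equiv2\pmod{q-1}$. For a large such $C$ also $\operatorname{ch}(C+m)$ is maximal, and hence $q-1\mid m$.

Let $r\ge2$. Since $q-1\mid m$, the sum of greatest common divisors in Corollary~\ref{cor:grandchildren} does not change when $N$ is replaced by $N+m$. The coefficient of $\chi$ is nonzero, so $\chi(N+m)=\chi(N)$ for large $N$. Taking $N\equiv4\pmod p$ gives $p\mid m$. As $p$ and $q-1$ are coprime, $(q-1)p\mid m$.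

Finally, $\omega_r$ is a period of $T_r$ by Theorem~\ref{thm:periodic}, and $\omega_1=q-1$, while $\omega_r=(q-1)p$ for $2\le r\le p$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:infinite}]
Lemma~\ref{lem:unique} is not available over an infinite field, so we determine the infinite paths of $G_F(1)$ directly. Let $F$ be any field and $r=n=1$. Let $A$ be a member of class $c\ge4$ of an infinite path, and let $B$ be the next member. Then $B\in\mathcal V_{c+1}(1,1)$ and $s=c$. By Lemma~\ref{lem:split}, $A\cong I\oplus\langle y,\dots,y^c\rangle$ with an ideal $I$ of dimension $1$ and $yI=Iy=0$. A one-dimensional nilpotent algebra has zero multiplication, so $I^2=0$ and $A\cong A_c$. The members of smaller class are ancestors of some $A_c$. Hence every infinite path in $G_F(1)$ is a final segment of $A_1\to A_2\to\cdots$, and $T(A_1)$ is a coclass tree. The root $A_1$ is the two-dimensional algebra with zero multiplication. It has no parent in $G_F(1)$, since $\dim A_1^{\,1}=2$. So $T(A_1)$ is a maximal coclass tree.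

Now let $F=\mathbb C((z))$. Then $F^\times=z^{\mathbb Z}\times\mathbb C[[z]]^\times$. Every element of $\mathbb C[[z]]^\times$ is an $m$-th power for every $m\ge1$: it has the form $\mu(1+zf)$ with $\mu\in\mathbb C^\times$, the scalar $\mu$ has an $m$-th root, and $(1+zf)^{1/m}$ is given by the binomial series. Therefore $|F^\times/F^{\times m}|=m$. By Corollary~\ref{cor:children}, $A_{C-1}$ has exactly $(C-2)+\gcd(2,C)+2$ children for $C\ge8$. These numbers are finite and unbounded, whereas virtual periodicity would make them eventually periodic in $C$. So $T(A_1)$ is not virtually periodic.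
\end{proof}

\begin{thebibliography}{1}

\bibitem{coclass}
\emph{Coclass Theory For Nilpotent Associative Algebras},
\texttt{https://\allowbreak publikationsserver.\allowbreak tu-braunschweig.de/\allowbreak servlets/\allowbreak MCRFileNodeServlet/\allowbreak dbbs\_derivate\_00042681/\allowbreak Diss\_Moede\_Tobias.pdf}.

\end{thebibliography}
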